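\title{Lindel\"of subspaces of $2^{\omega_1}$ modulo the club filter: an independence result}

\begin{abstract}
Let $\mathcal L$ be the family of Lindel\"of subspaces of $2^{\omega_1}$ of cardinality $\omega_1$, and let $\mathcal O\supseteq\mathcal L$ be the family of subspaces of cardinality $\omega_1$ that are closed under limits of convergent $\omega_1$-sequences. We compare these families modulo the club filter on $[2^{\omega_1}]^{\omega_1}$ and show that the statement $\mathcal L<\mathcal O$ does not decide whether $\mathcal L$ is stationary. Relative to an inaccessible cardinal it is consistent that $\mathcal L$ is nonstationary and $\mathcal O$ is stationary. Relative to a Mahlo cardinal it is consistent that $\mathcal L$ and $\mathcal O\setminus\mathcal L$ are both stationary and $2^{\omega_1}=\omega_2$. Both large cardinal assumptions are necessary for the statements just given.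
\end{abstract}

\section{Introduction}

Throughout, $X=2^{\omega_1}$ is the Cantor cube with the product topology, and $[X]^{\omega_1}$ is the family of all subsets of $X$ of cardinality $\omega_1$, regarded as subspaces. The space $X$ is compact and has more than $\omega_1$ points, and one can ask which traces of compactness survive in a typical subspace of size $\omega_1$. We consider three subfamilies of $[X]^{\omega_1}$:
\begin{itemize}
\item $\mathcal L$, the members of $[X]^{\omega_1}$ that are Lindel\"of;
\item $\mathcal N$, the members of $[X]^{\omega_1}$ that are normal;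
\item $\mathcal O$, the members $Y$ of $[X]^{\omega_1}$ that are closed under limits of convergent $\omega_1$-sequences: if $y_\xi\in Y$ for $\xi<\omega_1$ and every neighborhood of $x\in X$ contains $y_\xi$ for all sufficiently large $\xi$, then $x\in Y$.
\end{itemize}

The word ``typical'' is made precise by the club filter. A set $\mathcal C\subseteq[X]^{\omega_1}$ is \emph{club} if it is \emph{cofinal}, that is, every $Z\in[X]^{\omega_1}$ is contained in a member of $\mathcal C$, and if $\bigcup_{\alpha<\gamma}Y_\alpha\in\mathcal C$ for every $\subseteq$-increasing sequence $(Y_\alpha)_{\alpha<\gamma}$ of members of $\mathcal C$ with $0<\gamma\le\omega_1$. For example, $\{Y:Y\supseteq Z\}$ is club for each $Z\in[X]^{\omega_1}$. The intersection of two clubs is club: above any $Z$, take the union of an increasing $\omega$-chain that alternates between the two. A set is \emph{stationary} if it meets every club and \emph{nonstationary} otherwise. We work in the Boolean algebra of subsets of $[X]^{\omega_1}$ modulo the ideal of nonstationary sets. Thus $\mathcal A\equiv\mathcal B$ means that $\mathcal C\cap\mathcal A=\mathcal C\cap\mathcal B$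 for some club $\mathcal C$; $\mathcal A\le\mathcal B$ means that $\mathcal A\setminus\mathcal B$ is nonstationary; and $\mathcal A<\mathcal B$ means $\mathcal A\le\mathcal B$ and $\mathcal A\not\equiv\mathcal B$. The classes of $\emptyset$ and of $[X]^{\omega_1}$ are denoted by $0$ and $1$, so $0\equiv\mathcal A$ says that $\mathcal A$ is nonstationary and $0<\mathcal A$ says that $\mathcal A$ is stationary.

The following results are known.
\begin{itemize}
\item[(a)] In ZFC, $0\le\mathcal L\equiv\mathcal N\le\mathcal O<1$.
\item[(b)] It is consistent that $0\equiv\mathcal L\equiv\mathcal N\equiv\mathcal O<1$.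
\item[(c)] Assuming the existence of an inaccessible cardinal, it is consistent that $0<\mathcal L\equiv\mathcal N\equiv\mathcal O<1$.
\item[(d)] Assuming the existence of a Mahlo cardinal, it is consistent that $0\le\mathcal L\equiv\mathcal N<\mathcal O<1$.
\end{itemize}
Statement (d) does not say how $\mathcal L$ compares with $0$. This leads to the question, taken from \cite{families}, that we answer here:
\begin{quote}
\emph{Does the statement $\mathcal L<\mathcal O$ decide whether $0<\mathcal L$ or $0\equiv\mathcal L$?}
\end{quote}

The two alternatives describe quite different pictures. Each of $\mathcal L$ and $\mathcal O$ is stationary as soon as it is cofinal (Lemma~\ref{lem:cofinal}). So $0\equiv\mathcal L<\mathcal O$ is a global failure of the Lindel\"of property: a single set $Z$ has no Lindel\"of superset of size $\omega_1$, although every member of $[X]^{\omega_1}$ lies in a member of $\mathcal O$. By contrast, $0<\mathcal L<\mathcal O$ is a local failure: members of $\mathcal O\setminus\mathcal L$ occur stationarily often, and yet each of them can be enlarged to a Lindel\"of subspace of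 size $\omega_1$. One might suspect that whatever produces stationarily many members of $\mathcal O\setminus\mathcal L$ always works in one of these two ways. In fact both pictures occur.

\begin{theorem}\label{thm:A}
If ZFC $+$ ``there is an inaccessible cardinal'' is consistent, then so is ZFC $+$ $0\equiv\mathcal L<\mathcal O$.
\end{theorem}

\begin{theorem}\label{thm:B}
If ZFC $+$ ``there is a Mahlo cardinal'' is consistent, then so is ZFC $+$ $0<\mathcal L<\mathcal O$ $+$ $2^{\omega_1}=\omega_2$.
\end{theorem}

Hence, under these consistency assumptions, ZFC $+$ $\mathcal L<\mathcal O$ proves neither $0<\mathcal L$ nor $0\equiv\mathcal L$. By (a), $\mathcal L$ may be replaced by $\mathcal N$ in both theorems; none of (a)--(d) is used in the proofs. The third theorem is not needed for the answer. It shows that the large cardinals cannot be avoided. Here $\mathbf L$ is G\"odel's constructible universe.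

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] If $0<\mathcal O$, then $\omega_2$ is inaccessible in $\mathbf L$.
\item[(2)] If $2^{\omega_1}=\omega_2$ and $0<\mathcal L<\mathcal O$, then $\omega_2$ is Mahlo in $\mathbf L$.
\end{enumerate}
Hence ``\,$0\equiv\mathcal L<\mathcal O$'' is equiconsistent with an inaccessible cardinal, and ``\,$0<\mathcal L<\mathcal O$ and $2^{\omega_1}=\omega_2$'' is equiconsistent with a Mahlo cardinal.
\end{theorem}

Whether the hypothesis $2^{\omega_1}=\omega_2$ can be dropped in (2) is not settled here.

The models are built in two steps. First a large cardinal $\kappa$ is collapsed to $\omega_2$ by a forcing of Mitchell type that adds Cohen reals along the way (Section~\ref{sec:collapse}). Then we force with a finite support product of posets $\mathbb Q^i$, $i\in I\subseteq\kappa$, each designed to destroy the Lindel\"of property of certain subspaces (Section~\ref{sec:poset}). The final model is approximated by intermediate models $W_\eta$, $\eta<\kappa$, and the sets $Y_\eta=X\cap W_\eta$ are cofinal in $[X]^{\omega_1}$. All of them belong to $\mathcal O$.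 Which of them are Lindel\"of depends only on which Cohen reals are fed into the posets $\mathbb Q^i$, and this is the only point in which the two models differ (Section~\ref{sec:models}). The main technical result is Proposition~\ref{prop:main}: products of the destroying posets are ccc, and they preserve the Lindel\"of property of every subspace that lies in a model over which the Cohen reals in use are generic.

\section{Approximating points and closed sets}\label{sec:zfc}

For a set $A$ let $\mathrm{Fn}(A,2)$ be the set of finite partial functions from $A$ to $2$. The sets $[u]=\{x\in X:u\subseteq x\}$, $u\in\mathrm{Fn}(\omega_1,2)$, are clopen and form a base of $X$. A set $U\subseteq\mathrm{Fn}(\omega_1,2)$ \emph{covers} $Y\subseteq X$ if $Y\subseteq\bigcup_{u\in U}[u]$. For $t\in2^\alpha$, $\alpha<\omega_1$, let $t^\frown0\in X$ be the extension of $t$ by zeros.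

The definitions of $\mathcal L$ and $\mathcal O$ look unrelated, but they forbid the same phenomenon. Say that $Y\subseteq X$ \emph{approximates} $F\subseteq X$ if for every $\alpha<\omega_1$ there are $y\in Y$ and $x\in F$ with $y{\restriction}\alpha=x{\restriction}\alpha$, and that $Y$ approximates a point $x$ if it approximates $\{x\}$.

\begin{lemma}\label{lem:approx}
Let $Y\subseteq X$.
\begin{enumerate}
\item[(1)] $Y$ is closed under limits of convergent $\omega_1$-sequences if and only if $Y$ contains every point that it approximates.
\item[(2)] The following are equivalent: \textup{(i)} $Y$ is Lindel\"of; \textup{(ii)} for every $U\subseteq\mathrm{Fn}(\omega_1,2)$ covering $Y$ there is $\alpha<\omega_1$ such that $U\cap\mathrm{Fn}(\alpha,2)$ covers $Y$; \textup{(iii)} $Y$ approximates no closed subset of $X$ that is disjoint from $Y$.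
\end{enumerate}
In particular $\mathcal L\subseteq\mathcal O$, and $\mathcal L<\mathcal O$ holds if and only if $\mathcal O\setminus\mathcal L$ is stationary.
\end{lemma}

\begin{proof}
(1) Let $y_\xi\in Y$ converge to $x$, and let $\alpha<\omega_1$. Each of the countably many coordinates below $\alpha$ stabilizes at a countable stage, so $y_\xi{\restriction}\alpha=x{\restriction}\alpha$ for all large $\xi$. Thus $Y$ approximates $x$. Conversely, if $y_\alpha\in Y$ and $y_\alpha{\restriction}\alpha=x{\restriction}\alpha$ for each $\alpha<\omega_1$, then $y_\alpha\in[u]$ whenever $u\subseteq x$ and $\operatorname{dom}u\subseteq\alpha$, so $y_\alpha\to x$.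

(2) To test the Lindel\"of property it suffices to consider covers by basic sets. A countable subset of $\mathrm{Fn}(\omega_1,2)$ lies in some $\mathrm{Fn}(\alpha,2)$, and each $\mathrm{Fn}(\alpha,2)$ is countable. This gives (i)$\Leftrightarrow$(ii).

Assume (ii), and let $F$ be closed and disjoint from $Y$. Then $U=\{u:[u]\cap F=\emptyset\}$ covers $Y$; let $U\cap\mathrm{Fn}(\alpha,2)$ cover $Y$. If $y\in Y$ and $x\in F$ agreed below $\alpha$, then some $u\in U\cap\mathrm{Fn}(\alpha,2)$ with $u\subseteq y$ would satisfy $x\in[u]\cap F$. So (iii) holds.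

Assume (iii), and let $U$ cover $Y$. The set $F=X\setminus\bigcup_{u\in U}[u]$ is closed and disjoint from $Y$; let $\alpha$ be such that no point of $Y$ agrees below $\alpha$ with a point of $F$. Call $s\in\mathrm{Fn}(\alpha,2)$ small if $[s]\cap F=\emptyset$. For $y\in Y$, the compact sets $[s]\cap F$ with $s\subseteq y{\restriction}\alpha$ finite form a downward directed family with empty intersection, so some such $s$ is small. For each of the countably many small $s$, the compact set $[s]$ is covered by a finite subset of $U$. The union of these finite sets is a countable subcover, so (i) holds.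

The inclusion $\mathcal L\subseteq\mathcal O$ is (iii) for singletons.
\end{proof}

So $\mathcal O$ forbids approximating a missing point, and $\mathcal L$ forbids approximating a disjoint closed set. To put $Y$ into $\mathcal O\setminus\mathcal L$ by forcing, we must add a closed set that $Y$ approximates without adding a point that $Y$ approximates.

\begin{lemma}\label{lem:cofinal}
Both $\mathcal L$ and $\mathcal O$ are closed under unions of countably many members. Each of them is stationary if and only if it is cofinal in $[X]^{\omega_1}$.
\end{lemma}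

\begin{proof}
A countable union of Lindel\"of subspaces is Lindel\"of. Let $Y=\bigcup_nY_n$ with $Y_n\in\mathcal O$ approximate $x$. For each $\alpha$ some $Y_n$ contains a point that agrees with $x$ below $\alpha$. One $n$ works for uncountably many $\alpha$, hence for all $\alpha$, and so $x\in Y_n$.

A stationary set meets each club $\{Y:Y\supseteq Z\}$ and is therefore cofinal. If one of the two families is cofinal and $\mathcal C$ is club, build an increasing $\omega$-chain that alternates between members of the family and members of $\mathcal C$. Its union lies in both.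
\end{proof}

\begin{example}\label{ex:CH}
Assume CH. Then $Z=\{t^\frown0:t\in2^{<\omega_1}\}$ has size $\omega_1$, and it approximates every $x\in X$ by means of the points $(x{\restriction}\alpha)^\frown0$. A member of $\mathcal O$ containing $Z$ would equal $X$, which has more than $\omega_1$ points. So the club $\{Y:Y\supseteq Z\}$ misses $\mathcal O$, and $0\equiv\mathcal L\equiv\mathcal O$. In our models CH must therefore fail.
\end{example}

From now on a \emph{model} is a transitive model of ZFC, and $X\cap W$ denotes the cube $2^{\omega_1}$ as computed in a model $W$. Let $W\subseteq W'$ be models with the same $\omega_1$. A point $x\in X\cap W'$ is \emph{fresh over $W$} if $x\notin W$ but $x{\restriction}\alpha\in W$ for all $\alpha<\omega_1$.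

\begin{lemma}\label{lem:models}
Let $W\subseteq W'$ be models with the same $\omega_1$.
\begin{enumerate}
\item[(1)] If $Y\in W$, $Y\subseteq X$, is Lindel\"of in $W'$, then $Y$ is Lindel\"of in $W$.
\item[(2)] If $W'$ has no point fresh over $W$ and $|X\cap W|=\omega_1$ in $W'$, then $X\cap W\in\mathcal O$ in $W'$.
\item[(3)] If $X\cap W$ is Lindel\"of in $W'$, then $W'$ has no point fresh over $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $U\in W$ cover $Y$. In $W'$ there is $\alpha<\omega_1$ such that $U\cap\mathrm{Fn}(\alpha,2)$ covers $Y$, and this statement about $U$, $\alpha$, $Y$ is absolute. For (2) and (3), note that $X\cap W$ approximates $x\in X\cap W'$ if and only if $x{\restriction}\alpha\in W$ for all $\alpha$: if $y\in W$ agrees with $x$ below $\alpha$, then $x{\restriction}\alpha=y{\restriction}\alpha\in W$, and if $x{\restriction}\alpha\in W$, then $(x{\restriction}\alpha)^\frown0\in X\cap W$. So the fresh points are the points outside $X\cap W$ that $X\cap W$ approximates, and Lemma~\ref{lem:approx} applies in $W'$.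
\end{proof}

\section{Two preservation lemmas}\label{sec:preservation}

\subsection*{Forcing conventions}
A poset is a preorder with largest element $1$, and $p'\le p$ means that $p'$ is stronger. The sets $\mathrm{Fn}(A,2)$ are ordered by reverse inclusion. Generic filters are treated as usual; the reader may take all ground models to be countable. A poset is \emph{$\sigma$-closed} if descending $\omega$-sequences have lower bounds. For a regular uncountable $\mu$, a poset is \emph{$\mu$-cc} if its antichains have size less than $\mu$; ccc means $\omega_1$-cc. We use the following standard facts, for a model $W$ and posets in $W$.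
\begin{itemize}
\item[(F1)] \emph{Product lemma.} Every $\mathbb P\times\mathbb P'$-generic filter has the form $G\times G'$, and $G\times G'$ is $\mathbb P\times\mathbb P'$-generic over $W$ if and only if $G$ is $\mathbb P$-generic over $W$ and $G'$ is $\mathbb P'$-generic over $W[G]$. The same holds with the roles of the factors exchanged.
\item[(F2)] \emph{Iteration and names.} $\mathbb P*\dot{\mathbb K}$ consists of the pairs $(p,\dot k)$ with $1\Vdash\dot k\in\dot{\mathbb K}$, where $\dot k$ ranges over a set containing a forced-equal copy of each such name, and $(p',\dot k')\le(p,\dot k)$ if $p'\le p$ and $p'\Vdash\dot k'\le\dot k$. By the maximum principle, if $1$ forces that an object with some property exists, then there is a name that $1$ forces to have the property. In particular names may be defined by cases.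
\item[(F3)] \emph{Chain conditions.} A $\mu$-cc forcing keeps $\mu$ regular and preserves stationary subsets of $\mu$, and a name for an element of $W$ has fewer than $\mu$ possible values. The poset $\mathrm{Fn}(A,2)$ is ccc in every model, and so is its square, which is isomorphic to $\mathrm{Fn}(A\times2,2)$. If $\mathbb P*\dot{\mathbb K}$ is ccc below $(p,\dot 1)$, then $p$ forces that $\dot{\mathbb K}$ is ccc, because if $p'\le p$ forces $\langle\dot k_\xi:\xi<\omega_1\rangle$ to be an antichain, then the $(p',\dot k_\xi)$ form an antichain. In particular, if $\mathbb P\times\mathbb P'$ is ccc, then $\mathbb P'$ is ccc in $W[G]$ for $\mathbb P$-generic $G$. If $W\subseteq W'$ have the same $\omega_1$ and $\mathbb P\in W$ is ccc in $W'$, then $\mathbb P$ is ccc in $W$.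
\item[(F4)] A $\sigma$-closed forcing adds no $\omega$-sequence of elements of $W$, so it preserves $\omega_1$. A ccc poset $\mathbb P$ remains ccc after forcing with a countable or a $\sigma$-closed poset. Indeed, let $k$ force that $\langle\dot r_\xi:\xi<\omega_1\rangle$ is an antichain of $\mathbb P$, and choose $k_\xi\le k$ deciding $\dot r_\xi=r_\xi$. In the countable case uncountably many $k_\xi$ coincide; in the $\sigma$-closed case the $k_\xi$ can be chosen descending. Either way uncountably many $r_\xi$ are pairwise incompatible in $W$.
\item[(F5)] \emph{Projections.} A map $\pi:\widetilde{\mathbb P}\to\mathbb P$ is a \emph{projection} if $\pi(1)=1$, $\pi$ preserves order, and for all $\tilde p\in\widetilde{\mathbb P}$ and $p\le\pi(\tilde p)$ there is $\tilde p'\le\tilde p$ with $\pi(\tilde p')\le p$. If $\widetilde G$ is $\widetilde{\mathbb P}$-generic over $W$, then the upward closure of $\pi[\widetilde G]$ is $\mathbb P$-generic over $W$. Conversely, if $G$ is $\mathbb P$-generic over $W$ and $\widetilde G$ is generic over $W[G]$ for the quotient $\widetilde{\mathbb P}/G=\{\tilde p:\pi(\tilde p)\in G\}$,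 then $\widetilde G$ is $\widetilde{\mathbb P}$-generic over $W$ and $G$ is the upward closure of $\pi[\widetilde G]$; so $W[G][\widetilde G]=W[\widetilde G]$.
\item[(F6)] An inaccessible cardinal $\kappa$ remains inaccessible after forcing with a poset of size less than $\kappa$.
\end{itemize}

\subsection*{No fresh points}

\begin{lemma}\label{lem:fresh}
Let $\mathbb P\in W$, let $\mathbb P\times\mathbb P$ be ccc in $W$, and let $g$ be $\mathbb P$-generic over $W$. Then $W[g]$ has no point fresh over $W$.
\end{lemma}

\begin{proof}
Suppose that $p$ forces $\dot x$ to be fresh over $W$. Work in $W$, and choose recursively, for $i<\omega_1$, conditions $p_i,p_i^0,p_i^1$ and ordinals $\alpha_i<\omega_1$. Let $\gamma_i=\sup_{j<i}(\alpha_j+1)$. Since $p\Vdash\dot x{\restriction}\gamma_i\in W$, some $p_i\le p$ decides $\dot x{\restriction}\gamma_i$. Since $p_i\Vdash\dot x\notin W$, there is $\alpha_i$ such that $p_i$ does not decide $\dot x(\alpha_i)$. Let $p_i^\varepsilon\le p_i$ force $\dot x(\alpha_i)=\varepsilon$, for $\varepsilon<2$. If $j<i$, then $p_i$ forces $\dot x(\alpha_j)=\varepsilon$ for some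 $\varepsilon$, so $p_i^{1-\varepsilon}$ is incompatible with $p_j^{1-\varepsilon}$. Hence the pairs $(p_i^0,p_i^1)$ form an uncountable antichain in $\mathbb P\times\mathbb P$.
\end{proof}

\subsection*{A compact cube remains Lindel\"of}
The set $X\cap W$ is compact in $W$. Which extensions keep it Lindel\"of? A countable forcing $\mathbb D$ does. Let $s_*\Vdash$ ``$\dot U$ covers $X\cap W$''. For $s\le s_*$ the set $\{u:s'\Vdash u\in\dot U\text{ for some }s'\le s\}$ is in $W$ and covers $X\cap W$, so it has a finite subcover $U_s$. Let $\alpha<\omega_1$ bound the domains of all $u\in\bigcup_sU_s$. Given $y\in X\cap W$ and $s\le s_*$, some $u\in U_s$ is contained in $y$ and is forced into $\dot U$ by an extension of $s$; so $s_*$ forces that $\dot U\cap\mathrm{Fn}(\alpha,2)$ covers $X\cap W$.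

A $\sigma$-closed forcing need not: the poset $2^{<\omega_1}$, ordered by reverse inclusion, adds a fresh point. The argument above breaks down because the finitely many conditions that force the members of a finite subcover into $\dot U$ may be incompatible. This matters, since we need to collapse $|X\cap W|$ to $\omega_1$. The remedy is to add a Cohen real first. Finitely many names for conditions of the $\sigma$-closed poset can then be merged into one name, which follows the $j$-th of them below the $j$-th member of a finite antichain of Cohen conditions.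

\begin{lemma}\label{lem:lindelof}
In $W$, let $\mathbb P$ be ccc, let $\mathbb D=\mathrm{Fn}(\omega\times\omega,2)$, and let $\dot{\mathbb K}$ be a $\mathbb D$-name that $1$ forces to be a $\sigma$-closed poset. Let $g\times(c*h)$ be generic over $W$ for $\mathbb P\times(\mathbb D*\dot{\mathbb K})$. Then $W[g][c][h]$ has the same $\omega_1$ as $W$, and $X\cap W[g]$ is Lindel\"of in $W[g][c][h]$.
\end{lemma}

\begin{proof}
By (F4), $W[c][h]$ has the same $\omega_1$ as $W$ and $\mathbb P$ is ccc in $W[c][h]$. By (F1), $g$ is $\mathbb P$-generic over $W[c][h]$. So $\omega_1$ is preserved.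

Work in $W$ and write conditions as triples $(r,s,\dot k)$. Let $\dot k'\preceq\dot k$ mean $1_{\mathbb D}\Vdash\dot k'\le\dot k$. By (F2), $\preceq$-descending $\omega$-sequences of names have $\preceq$-lower bounds, and the following mixing property holds: if $s_0,\dots,s_m\in\mathbb D$ are pairwise incompatible and $s_j\Vdash\dot k^j\le\dot k$, then the name $\dot k'$ that equals $\dot k^j$ if $s_j\in c$, and equals $\dot k$ if no $s_j$ is in $c$, satisfies $\dot k'\preceq\dot k$ and $s_j\Vdash\dot k'=\dot k^j$.

Let $(r_*,s_*,\dot k_*)$ force that $\dot U\subseteq\mathrm{Fn}(\omega_1,2)$ covers $X\cap W[\dot g]$. We find $\dot k_\omega\preceq\dot k_*$ and $\alpha<\omega_1$ such that $(r_*,s_*,\dot k_\omega)$ forces that $\dot U\cap\mathrm{Fn}(\alpha,2)$ covers $X\cap W[\dot g]$. By density and Lemma~\ref{lem:approx}(2), this proves the lemma. Call a finite $U_0\subseteq\mathrm{Fn}(\omega_1,2)$ \emph{full} if every function from $\bigcup_{u\in U_0}\operatorname{dom}u$ to $2$ extends a member of $U_0$; in any model this is equivalent to saying that $U_0$ covers the whole cube. Call $(r,\dot k)$ \emph{good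 for $s$} if there are a full set $\{u_0,\dots,u_m\}$ and $s_0,\dots,s_m\le s$ with $(r,s_j,\dot k)\Vdash u_j\in\dot U$ for all $j\le m$. If $(r,\dot k)$ is good for $s$ and $\dot k'\preceq\dot k$, then $(r,\dot k')$ is good for $s$, with the same witnesses.

\emph{Step 1. If $r\le r_*$, $s\le s_*$ and $\dot k\preceq\dot k_*$, then some $(r',\dot k')$ with $r'\le r$ and $\dot k'\preceq\dot k$ is good for $s$.} Let $g_0\ni r$ be $\mathbb P$-generic over $W$. In $W[g_0]$ let $U_1$ be the set of all $u$ such that $(r'',s'',\dot k'')\Vdash u\in\dot U$ for some $r''\in g_0$ and $(s'',\dot k'')\le(s,\dot k)$. Then $U_1$ covers $X\cap W[g_0]$. Indeed, given $y$, let $c_0*h_0\ni(s,\dot k)$ be generic over $W[g_0]$ for the poset $\mathbb D*\dot{\mathbb K}$ of $W$. The filter $g_0\times(c_0*h_0)$ is generic over $W$ and contains $(r_*,s_*,\dot k_*)$, so some $u\subseteq y$ is forced into $\dot U$ by a member of this filter below $(r,s,\dot k)$, and $u\in U_1$. Since $X\cap W[g_0]$ is compact in $W[g_0]$, there is a full set $\{u_0,\dots,u_m\}\subseteq U_1$, with witnesses $(r''_j,s''_j,\dot k^j)$. Let $r'\in g_0$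 be below $r$ and all $r''_j$. Using coordinates outside the finite domains of the $s''_j$, extend $s''_j$ to $s_j$ so that $s_0,\dots,s_m$ are pairwise incompatible. Let $\dot k'\preceq\dot k$ be obtained by mixing. Then $(r',s_j,\dot k')\le(r''_j,s''_j,\dot k^j)$ forces $u_j\in\dot U$.

\emph{Step 2. If $s\le s_*$ and $\dot k\preceq\dot k_*$, there are $\dot k'\preceq\dot k$ and a countable antichain $B$, maximal below $r_*$, such that $(r,\dot k')$ is good for $s$ for all $r\in B$.} Build an antichain $\{r_i\}$ below $r_*$ and a $\preceq$-descending sequence $\dot k_i$ with $\dot k_0=\dot k$, taking lower bounds at countable limit stages. If $\{r_j:j<i\}$ is not maximal below $r_*$, choose $r\le r_*$ incompatible with all $r_j$ and let $(r_i,\dot k_{i+1})$ be given by Step 1 for $(r,s,\dot k_i)$. Since $\mathbb P$ is ccc, the recursion stops at a stage $i<\omega_1$. Let $\dot k'=\dot k_i$.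

\emph{Step 3.} Enumerate $\{s\in\mathbb D:s\le s_*\}$ as $\{s^n:n<\omega\}$. Apply Step 2 successively to $s^0,s^1,\dots$ to obtain a $\preceq$-descending $\omega$-sequence below $\dot k_*$ and antichains $B_n$, and let $\dot k_\omega$ be a $\preceq$-lower bound. Then $(r,\dot k_\omega)$ is good for $s^n$ whenever $r\in B_n$. Fix witnesses for these countably many pairs $(n,r)$, and let $\alpha<\omega_1$ bound the domains of all $u$ that occur in them. Let $\dot y$ be a $\mathbb P$-name for a point of $X$ and let $(r,s,\dot k)\le(r_*,s_*,\dot k_\omega)$, say $s=s^n$. Some $r_1\in B_n$ is compatible with $r$; let $u_j,s_j$ ($j\le m$) be the witnesses for $(n,r_1)$. As $\{u_0,\dots,u_m\}$ is full, there are $r_2\le r,r_1$ and $j$ with $r_2\Vdash u_j\subseteq\dot y$. Since $s_j\le s$ and $s\Vdash\dot k\le\dot k_\omega$, the condition $(r_2,s_j,\dot k)$ lies below both $(r,s,\dot k)$ and $(r_1,s_j,\dot k_\omega)$. It forces $u_j\subseteq\dot y$ and $u_j\in\dot U\cap\mathrm{Fn}(\alpha,2)$.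
\end{proof}

\section{A poset that destroys the Lindel\"of property}\label{sec:poset}

\subsection*{The poset}
For $y\in X$ and $\xi<\omega_1$ let $y^{(\xi)}\in2^\omega$ be given by $y^{(\xi)}(n)=y(\omega\xi+n)$. The map $y\mapsto\langle y^{(\xi)}:\xi<\omega_1\rangle$ is a bijection of $X$ with $(2^\omega)^{\omega_1}$, and $y{\restriction}\omega\beta=x{\restriction}\omega\beta$ if and only if $y^{(\xi)}=x^{(\xi)}$ for all $\xi<\beta$.

We want to add a closed set $F$ that is disjoint from a given $Y$ and approximated by it. We look for $F$ among boxes: a partial function $f^*$ from $\omega_1$ to the set of nonempty finite binary strings defines the closed set of all $x$ such that $x^{(\xi)}$ does not extend $f^*(\xi)$ for any $\xi\in\operatorname{dom}f^*$. A finite approximation $f$ of $f^*$ can be extended so as to catch any given $y$ on a new coordinate, so genericity makes $F$ disjoint from $Y$. Approximation pulls in the opposite direction: for each $\beta$ some point of $Y$ must escape $f^*$ on all coordinates below $\beta$. We fix candidates $w_\beta$ in advance and let conditions promise to spare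 $w_\beta$ on all coordinates outside a finite set $a(\beta)$. A real $z$ is spared on every coordinate; its role will appear below.

\begin{definition}
Let $w=\langle w_\beta:\beta<\omega_1\rangle$ with $w_\beta:\beta\to2^\omega$, and let $z\in2^\omega$. The poset $\mathbb Q(w,z)$ consists of the pairs $(f,a)$ such that $f$ is a finite partial function from $\omega_1$ to $2^{<\omega}\setminus\{\emptyset\}$, $a$ is a finite partial function on $\omega_1$ with $a(\beta)\in[\beta]^{<\omega}$, and
\begin{itemize}
\item[(Q1)] $f(\xi)\not\subseteq z$ for all $\xi\in\operatorname{dom}f$;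
\item[(Q2)] $f(\xi)\not\subseteq w_\beta(\xi)$ whenever $\beta\in\operatorname{dom}a$ and $\xi\in(\operatorname{dom}f\cap\beta)\setminus a(\beta)$.
\end{itemize}
Put $(f',a')\le(f,a)$ if $f'\supseteq f$ and $a'\supseteq a$ as functions.
\end{definition}

Conditions are finite objects built from countable ordinals, so $\mathbb Q(w,z)$ is the same poset in all models that contain $w,z$ and have the same $\omega_1$. Since (Q1) and (Q2) pass to smaller $f$ and $a$, two conditions are compatible if and only if their coordinatewise union is a condition.

A point $y\in X$ is a \emph{$\beta$-variant of $w$} if there is a finite $b\subseteq\beta$ such that $y^{(\xi)}=w_\beta(\xi)$ for $\xi\in\beta\setminus b$, $y^{(\xi)}$ is eventually $0$ for $\xi\in b$, and $y^{(\xi)}$ is constantly $0$ for $\xi\ge\beta$.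

\begin{lemma}\label{lem:destroy}
Let $W\subseteq W'$ be models with the same $\omega_1$, let $w,z\in W$, and let $g\in W'$ be $\mathbb Q(w,z)$-generic over $W$. Let $Y\in W'$ satisfy $Y\subseteq X\cap W$, let $y^{(\xi)}\ne z$ for all $y\in Y$ and $\xi<\omega_1$, and let $Y$ contain all $\beta$-variants of $w$ for all $\beta<\omega_1$. Then $Y$ is not Lindel\"of in $W'$.
\end{lemma}

\begin{proof}
Let $f^*=\bigcup\{f:(f,a)\in g\}$ and $a^*=\bigcup\{a:(f,a)\in g\}$, and in $W'$ let $F=\{x\in X:f^*(\xi)\not\subseteq x^{(\xi)}\text{ for all }\xi\in\operatorname{dom}f^*\}$. The complement of $F$ is a union of basic open sets, so $F$ is closed.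

\emph{$F$ is disjoint from $Y$.} Let $y\in Y$ and $(f,a)\in\mathbb Q(w,z)$. Take $\xi$ above $\operatorname{dom}f\cup\operatorname{dom}a$ and $n\ge1$ with $y^{(\xi)}{\restriction}n\not\subseteq z$. Then $(f\cup\{(\xi,y^{(\xi)}{\restriction}n)\},a)$ is a condition: (Q2) asks nothing of $\xi$, which is below no $\beta\in\operatorname{dom}a$. So the set of $(f,a)$ with $f(\xi)\subseteq y^{(\xi)}$ for some $\xi$ is dense. It is in $W$ because $y\in W$. Hence $y\notin F$.

\emph{$Y$ approximates $F$.} If $\beta\notin\operatorname{dom}a$, then $(f,a\cup\{(\beta,\operatorname{dom}f\cap\beta)\})$ is a condition, so $\operatorname{dom}a^*=\omega_1$ by density. Fix $\beta<\omega_1$ and let $y$ be the following $\beta$-variant with $b=a^*(\beta)$: for $\xi\in b\cap\operatorname{dom}f^*$, $y^{(\xi)}$ is the bit $1-f^*(\xi)(0)$ followed by zeros, and for $\xi\in b\setminus\operatorname{dom}f^*$ it is constantly $0$. Then $y\in Y$. If $\xi\in(\operatorname{dom}f^*\cap\beta)\setminus b$, then some $(f,a)\in g$ has $\xi\in\operatorname{dom}f$ and $\beta\in\operatorname{dom}a$, so $f^*(\xi)\not\subseteq w_\beta(\xi)=y^{(\xi)}$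 by (Q2). Let $x^{(\xi)}=y^{(\xi)}$ for $\xi<\beta$ and $x^{(\xi)}=z$ for $\xi\ge\beta$. By (Q1), $x\in F$, and $x{\restriction}\omega\beta=y{\restriction}\omega\beta$. As $\omega\beta\ge\beta$, $Y$ approximates $F$, and Lemma~\ref{lem:approx}(2) applies.
\end{proof}

\subsection*{The chain condition in three test cases}
To add no fresh points, we need the squares of the posets in use to be ccc (Lemma~\ref{lem:fresh}). This depends on the choice of $w$. For a nonempty string $s\not\subseteq z$ let $\sigma_\beta(s)=(\{(\beta,s)\},\{(\beta,\emptyset)\})\in\mathbb Q(w,z)$. For $\beta<\beta'$ the only instance of (Q2) in the union of $\sigma_\beta(s)$ and $\sigma_{\beta'}(s')$ concerns the coordinate $\beta$ and the promise at $\beta'$, so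
\begin{equation}\label{eq:test}
\sigma_\beta(s)\text{ and }\sigma_{\beta'}(s')\text{ are compatible if and only if }s\not\subseteq w_{\beta'}(\beta).
\end{equation}

\begin{example}\label{ex:coherent}
Let $w_\beta(\xi)=y^{(\xi)}\ne z$ for a fixed $y$ and all $\xi<\beta<\omega_1$. Choose $s_\beta\subseteq y^{(\beta)}$ with $s_\beta\not\subseteq z$. By \eqref{eq:test} the $\sigma_\beta(s_\beta)$ form an uncountable antichain. So the $w_\beta$ must be far from coherent.
\end{example}

\begin{example}\label{ex:twoz}
Let $w$ be arbitrary and $z(0)\ne z'(0)$. In $\mathbb Q(w,z)\times\mathbb Q(w,z')$ consider the pairs $\bigl(\sigma_\beta(\langle z'(0)\rangle),\sigma_\beta(\langle z(0)\rangle)\bigr)$. For $\beta<\beta'$ the real $w_{\beta'}(\beta)$ begins with $z'(0)$ or with $z(0)$, so by \eqref{eq:test} these pairs form an uncountable antichain. Two lessons follow. If (Q1) were dropped, the same pairs, with the strings $\langle0\rangle$ and $\langle1\rangle$, would show that the square of the poset is never ccc; with (Q1), strings placed at one coordinate in several copies of $\mathbb Q(w,z)$ cannot exhaust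 $2^\omega$, as they all miss $z$. And factors with different reals $z$ must in general be given different sequences $w$.
\end{example}

For a set $A$ of ordinals let $\mathbb C_A=\mathrm{Fn}(A\times\omega\times\omega,2)$. A generic filter yields functions $c_\alpha:\omega\to2^\omega$ for $\alpha\in A$, where $c_\alpha(k)(l)$ is the value at $(\alpha,k,l)$. Fix, in the ground model $V$, injections $t_\beta:\beta\to\omega$ for $\beta<\omega_1$. Then $c_\alpha\circ t_\beta$ is a function from $\beta$ to $2^\omega$.

\begin{example}\label{ex:cohen}
Force with $\mathbb C_{\omega_1}$ and let $w_\beta=c_\beta\circ t_\beta$, with $\dot z$ any name for a real. Let $B\subseteq\omega_1$ be uncountable and let $p_\beta\Vdash\sigma_\beta(s_\beta)\in\mathbb Q(\dot w,\dot z)$ for $\beta\in B$. We find $\beta<\beta'$ in $B$ and $p\le p_\beta,p_{\beta'}$ forcing that $\sigma_\beta(s_\beta)$ and $\sigma_{\beta'}(s_{\beta'})$ are compatible. By the $\Delta$-system lemma we may shrink $B$ so that the $p_\beta$ are pairwise compatible. Let $B_0$ consist of the first $\omega$ elements of $B$, and let $\beta'\in B$ be above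 $B_0$ and above every ordinal mentioned in any $p_\beta$, $\beta\in B_0$. The condition $p_{\beta'}$ mentions $c_{\beta'}(k)$ for finitely many $k$ only and $t_{\beta'}$ is injective, so there is $\beta\in B_0$ such that $p_{\beta'}$ says nothing about $c_{\beta'}(t_{\beta'}(\beta))=w_{\beta'}(\beta)$. Neither does $p_\beta$. Let $p=p_\beta\cup p_{\beta'}\cup\{((\beta',t_{\beta'}(\beta),0),1-s_\beta(0))\}$, and apply \eqref{eq:test}.
\end{example}

\subsection*{Products of destroying posets over Cohen reals}
Example~\ref{ex:cohen} contains the idea of the general result: a promise at a high level $\beta'$ refers to a Cohen function that low conditions do not mention, and all but finitely many of its values are still free. In general a countable elementary submodel separates ``low'' from ``high''. The new difficulty is that every low extension has to be compatible with the given condition, so we cannot choose a free coordinate as in the example. Instead we fill in $f$ beforehand on the finitely many low coordinates that are not free.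

Every ordinal can be written uniquely as $\alpha=\omega_1\nu+\beta$ with $\beta<\omega_1$; put $e(\alpha)=\beta$. The \emph{finite support product} of posets $\mathbb Q_j$, $j\in J$, consists of the finite partial functions $\rho$ on $J$ with $\rho(j)\in\mathbb Q_j$, where $\rho'\le\rho$ if $\operatorname{dom}\rho'\supseteq\operatorname{dom}\rho$ and $\rho'(j)\le\rho(j)$ for $j\in\operatorname{dom}\rho$.

\begin{proposition}\label{prop:main}
Let $N\supseteq V$ be a model with the same $\omega_1$ as $V$. Let $A,I,J,\pi\in N$, where $A$ is a set of ordinals and $\pi:J\to I$. Let $C'$ be $\mathbb C_A$-generic over $N$, and in $N[C']$ let $\langle(\alpha^i,w^i,z^i):i\in I\rangle$ be a family with $\alpha^i:\omega_1\to\mathrm{Ord}$, $w^i=\langle w^i_\beta:\beta<\omega_1\rangle$, $w^i_\beta:\beta\to2^\omega$, $z^i\in2^\omega$, such that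
\begin{itemize}
\item[(S1)] for each $i$, all but countably many $\beta$ satisfy $\alpha^i_\beta\in A$, $e(\alpha^i_\beta)=\beta$ and $w^i_\beta=c_{\alpha^i_\beta}\circ t_\beta$;
\item[(S2)] for $i\ne i'$, all but countably many $\beta$ satisfy $\alpha^i_\beta\ne\alpha^{i'}_\beta$.
\end{itemize}
Let $\mathbb Q_J$ be the finite support product of the posets $\mathbb Q(w^{\pi(j)},z^{\pi(j)})$, $j\in J$. Then:
\begin{enumerate}
\item[(1)] $\mathbb Q_J$ is ccc in $N[C']$;
\item[(2)] if $g$ is $\mathbb Q_J$-generic over $N[C']$ and $Y\in N$, $Y\subseteq X$, is Lindel\"of in $N$, then $Y$ is Lindel\"of in $N[C'][g]$.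
\end{enumerate}
\end{proposition}

The map $\pi$ allows repeated factors, and hence squares. For the proof we work in $N$ and write $\mathbb C=\mathbb C_A$. Fix a family of names $\dot\alpha^i_\beta,\dot w^i_\beta,\dot z^i$ for the given objects, forced by $1$ to be an ordinal, a function $\beta\to2^\omega$ and a real, and fix $p^*\in C'$ forcing (S1) and (S2). By (F3) there are countable ordinals $\gamma_i$ and $\gamma_{i,i'}$ such that $p^*$ forces the statements in (S1) for all $\beta\ge\gamma_i$ and the statement in (S2) for all $\beta\ge\gamma_{i,i'}$. Let $\mathbb A$ be the set of pairs $(p,\rho)$ such that $p\le p^*$, $\rho$ is a finite partial function on $J$ whose values $\rho(j)=(f_j,a_j)$ are pairs of finite functions, and $p\Vdash\rho\in\dot{\mathbb Q}_J$. Order $\mathbb A$ by reverse inclusion in $p$ and in each $f_j$, $a_j$. Members of $\mathbb Q_J$ are elements of $N$ and can be decided, so $\mathbb A$ is dense in $\mathbb C*\dot{\mathbb Q}_J$ below $(p^*,\dot1)$.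

Let $\theta$ be a large regular cardinal and let $M\prec H(\theta)$ be countable and contain $A,I,J,\pi,p^*,\mathbb A$, the family of names and the functions $i\mapsto\gamma_i$, $(i,i')\mapsto\gamma_{i,i'}$. Then $\delta=M\cap\omega_1$ is a countable ordinal; finite subsets of $M$ are elements of $M$, and countable elements of $M$ are subsets of $M$. For $p\in\mathbb C$ let $p^0$ be the restriction of $p$ to the coordinates $(\alpha,k,l)$ with $\alpha\in M$. For $\rho$ as above let $\rho^0$ have domain $\operatorname{dom}\rho\cap M$ and $\rho^0(j)=(f_j{\restriction}\delta,a_j{\restriction}\delta)$. Then $p^0,\rho^0\in M$. We shall use the following observation.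
\begin{itemize}
\item[($\dagger$)] If $D\in M$ is dense open in $\mathbb C$ and $p\in\mathbb C$, then there is $d\in D\cap M$ compatible with $p$, and $(p\cup d)^0=p^0\cup d\in D$.
\end{itemize}
Indeed, $M$ contains a maximal antichain that is a subset of $D$; it is countable, hence a subset of $M$.

\begin{lemma}\label{lem:reflect}
Every $(p,\rho)\in\mathbb A$ has an extension $(\bar p,\bar\rho)\in\mathbb A$ such that $(\bar p^0,\bar\rho^0)\in\mathbb A\cap M$ and every $(p',\rho')\in\mathbb A\cap M$ below $(\bar p^0,\bar\rho^0)$ is compatible with $(\bar p,\bar\rho)$.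
\end{lemma}

\begin{proof}
Let $J_0=\operatorname{dom}\rho\cap M$. We extend $p$ several times and keep the name $p$.

\emph{Step 1: the trace on $M$ becomes a condition.} For $j\in J_0$ we have $i=\pi(j)\in M$. Using ($\dagger$) finitely often, extend $p$ so that for all $j\in J_0$, $i=\pi(j)$, and $\xi\in\operatorname{dom}f_j\cap\delta$, the condition $p^0$ decides $\dot z^i{\restriction}|f_j(\xi)|$, and decides $\dot w^i_\beta(\xi){\restriction}|f_j(\xi)|$ for all $\beta\in\operatorname{dom}a_j\cap\delta$ with $\beta>\xi$; here $|s|$ is the length of the string $s$. Each instance of (Q1) or (Q2) for $\rho^0$ is now decided by $p^0$, and it is decided positively because $p\le p^0$ forces it. Also $p^0\le p^*$, since $p^*\subseteq p$ and $p^*\in M$. So $(p^0,\rho^0)\in\mathbb A$, and this remains true when $p$ is extended.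

\emph{Step 2: locating the high promises.} Let $P$ be the finite set of pairs $(\pi(j),\beta)$ with $j\in J_0$ and $\beta\in\operatorname{dom}a_j\setminus\delta$. Extend $p$ to decide $\dot\alpha^i_\beta=\alpha(i,\beta)$ for $(i,\beta)\in P$. Since $\gamma_i\in M$, we have $\beta\ge\delta>\gamma_i$, so $\alpha(i,\beta)\in A$, $e(\alpha(i,\beta))=\beta$ and $p\Vdash\dot w^i_\beta=c_{\alpha(i,\beta)}\circ t_\beta$. Two consequences will be used. First, $\alpha(i,\beta)\notin M$, for otherwise $\beta=e(\alpha(i,\beta))\in M\cap\omega_1=\delta$. Second, distinct pairs in $P$ give distinct ordinals: if the second coordinates differ, apply $e$; if they agree and $i\ne i'$, use $\beta\ge\delta>\gamma_{i,i'}$.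

\emph{Step 3: filling in the coordinates that are not free.} For $(i,\beta)\in P$ let $B(i,\beta)$ be the finite set of $k$ such that $(\alpha(i,\beta),k,l)\in\operatorname{dom}p$ for some $l$. Let
\[
\Xi=\{\xi<\delta:t_\beta(\xi)\in B(i,\beta)\text{ for some }(i,\beta)\in P\},
\]
which is finite since the $t_\beta$ are injective. Fix $n\ge1$ with $2^n>1+|\operatorname{dom}a_j|$ for all $j\in J_0$. By ($\dagger$), extend $p$ by conditions from $M$ so that for $j\in J_0$ and $i=\pi(j)$, $p^0$ decides $\dot z^i{\restriction}n$, and decides $\dot w^i_\beta(\xi){\restriction}n$ for all $\xi\in\Xi$ and $\beta\in\operatorname{dom}a_j\cap\delta$ with $\beta>\xi$. This adds no coordinate of the form $(\alpha(i,\beta),k,l)$, as $\alpha(i,\beta)\notin M$. Next extend $p$ so that its domain contains $(\alpha(i,\beta),t_\beta(\xi),l)$ for all $(i,\beta)\in P$, $\xi\in\Xi$, $l<n$, adding no other coordinates; call the result $\bar p$. It decides $\dot w^i_\beta(\xi){\restriction}n$ for $(i,\beta)\in P$ and $\xi\in\Xi$. As the $\alpha(i,\beta)$ are distinct, $\bar p$ mentions $(\alpha(i,\beta),k,l)$ only for $k\in B(i,\beta)\cup t_\beta[\Xi]$.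 By injectivity of $t_\beta$,
\begin{equation}\label{eq:free}
\xi\in\delta\setminus\Xi,\ (i,\beta)\in P,\ l<\omega\quad\Longrightarrow\quad(\alpha(i,\beta),t_\beta(\xi),l)\notin\operatorname{dom}\bar p.
\end{equation}
For $j\in J_0$ and $\xi\in\Xi\setminus\operatorname{dom}f_j$ choose $\bar f_j(\xi)\in2^n$ different from the decided value of $\dot z^{\pi(j)}{\restriction}n$ and from the decided values of $\dot w^{\pi(j)}_\beta(\xi){\restriction}n$ for all $\beta\in\operatorname{dom}a_j$ with $\beta>\xi$. At most $1+|\operatorname{dom}a_j|$ strings are excluded, so this is possible. Let $\bar\rho$ be obtained from $\rho$ by adding these values: $\bar f_j\supseteq f_j$, $\bar a_j=a_j$, $\operatorname{dom}\bar\rho=\operatorname{dom}\rho$. Then $(\bar p,\bar\rho)\in\mathbb A$. The new instances of (Q1), and those of (Q2) with $\beta<\delta$, are forced by $\bar p^0$, so $(\bar p^0,\bar\rho^0)\in\mathbb A\cap M$. Moreover $\Xi\subseteq\operatorname{dom}\bar f_j$ for $j\in J_0$.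

\emph{Step 4: amalgamation.} Let $(p',\rho')\in\mathbb A\cap M$ be below $(\bar p^0,\bar\rho^0)$, with $\rho'(j)=(f'_j,a'_j)$. Then $\bar p\cup p'$ is a function, because $p'$ has coordinates in $M$ only and $p'\supseteq\bar p^0$. We have $\operatorname{dom}\bar\rho\cap\operatorname{dom}\rho'=J_0$. For $j\in J_0$, $f'_j$ and $a'_j$ have domains contained in $\delta$ and extend $\bar f_j{\restriction}\delta$ and $\bar a_j{\restriction}\delta$, so $\bar f_j\cup f'_j$ and $\bar a_j\cup a'_j$ are functions. Let $\rho''$ be the coordinatewise union of $\bar\rho$ and $\rho'$. We need $p''\le\bar p\cup p'$ forcing $\rho''\in\dot{\mathbb Q}_J$. For $j\notin J_0$ nothing is to be done, and each instance of (Q1) is forced by $\bar p$ or by $p'$. Consider an instance $(j,\xi,\beta)$ of (Q2) with $j\in J_0$, so $\xi<\beta$.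
\begin{itemize}
\item If $\beta<\delta$, then $\beta\in\operatorname{dom}a'_j$, and $\xi<\delta$ gives $\xi\in\operatorname{dom}f'_j$. The instance is forced by $p'$.
\item If $\beta\ge\delta$ and $\xi\in\operatorname{dom}\bar f_j$, then $\beta\in\operatorname{dom}\bar a_j$ and the instance is forced by $\bar p$.
\item If $\beta\ge\delta$ and $\xi\in\operatorname{dom}f'_j\setminus\operatorname{dom}\bar f_j$, call the instance \emph{critical}. Then $(\pi(j),\beta)\in P$ and $\xi\in\delta\setminus\Xi$.
\end{itemize}
Group the critical instances $(j,\xi,\beta)$ by the triple $(i,\beta,\xi)$, $i=\pi(j)$. Fix such a triple, let $J_1$ be the set of $j$ in its group, and let $m=\max_{j\in J_1}|f'_j(\xi)|$. Let $v\in2^m$ be a value that some extension of $p'$ forces for $\dot z^i{\restriction}m$. Since $p'\Vdash f'_j(\xi)\not\subseteq\dot z^i$, we have $f'_j(\xi)\not\subseteq v$ for all $j\in J_1$. The coordinates $(\alpha(i,\beta),t_\beta(\xi),l)$ are not in $\operatorname{dom}\bar p$ by \eqref{eq:free} and not in $\operatorname{dom}p'$ because $\alpha(i,\beta)\notin M$. Let $p''$ take the value $v(l)$ at $(\alpha(i,\beta),t_\beta(\xi),l)$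 for $l<m$. Distinct triples use disjoint sets of coordinates, since the $\alpha(i,\beta)$ are distinct and $t_\beta$ is injective; so $p''$ is a function. It forces $\dot w^i_\beta(\xi){\restriction}m=v$ and hence $f'_j(\xi)\not\subseteq\dot w^i_\beta(\xi)$ for $j\in J_1$. Thus $(p'',\rho'')\in\mathbb A$ is a common extension.
\end{proof}

The choice of $v$ is the place where (Q1) is used, and the disjointness of coordinates is the place where (S2) is used; Example~\ref{ex:twoz} shows what happens without either.

\begin{proof}[Proof of Proposition~\ref{prop:main}]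
(1) Let $Z$ be a maximal antichain of $\mathbb A$ and choose $M$ as above with $Z\in M$. Let $(p,\rho)\in\mathbb A$, with $(\bar p,\bar\rho)$ as in Lemma~\ref{lem:reflect}. By elementarity there are $\zeta\in Z\cap M$ and a common extension $(p',\rho')\in\mathbb A\cap M$ of $\zeta$ and $(\bar p^0,\bar\rho^0)$. Then $(p',\rho')$ is compatible with $(\bar p,\bar\rho)$, so $(p,\rho)$ is compatible with $\zeta$. Applied to $(p,\rho)\in Z$, this gives $Z\subseteq M$. So $\mathbb A$ is ccc, and by (F3) $p^*$ forces that $\dot{\mathbb Q}_J$ is ccc.

(2) By (1), $N[C'][g]$ has the same $\omega_1$ as $N$. Let $(p_1,\rho_1)\in\mathbb A$ force that $\dot U\subseteq\mathrm{Fn}(\omega_1,2)$ covers $Y$, and choose $M$ with $Y,\dot U,(p_1,\rho_1)\in M$. By Lemma~\ref{lem:approx}(2) it suffices to show that $(p_1,\rho_1)$ forces $\dot U\cap\mathrm{Fn}(\delta,2)$ to cover $Y$. Let $y\in Y$ and $(p,\rho)\le(p_1,\rho_1)$, with $(\bar p,\bar\rho)$ as in Lemma~\ref{lem:reflect}. As $(p_1,\rho_1)\in M$, we have $(\bar p^0,\bar\rho^0)\le(p_1,\rho_1)$. Let $U_1$ be the set of all $u$ that are forced into $\dot U$ by some member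 of $\mathbb A$ below $(\bar p^0,\bar\rho^0)$. Then $U_1\in M$, and $U_1$ covers $Y$. Since $Y$ is Lindel\"of in $N$, $M$ contains a countable subset of $U_1$ covering $Y$, and this subset is contained in $M$. So there is $u\in U_1\cap M\subseteq\mathrm{Fn}(\delta,2)$ with $u\subseteq y$, and by elementarity some $(p',\rho')\in\mathbb A\cap M$ below $(\bar p^0,\bar\rho^0)$ forces $u\in\dot U$. A common extension of $(p',\rho')$ and $(\bar p,\bar\rho)$ lies below $(p,\rho)$ and forces $y$ to be covered by $\dot U\cap\mathrm{Fn}(\delta,2)$.
\end{proof}

\section{The collapse}\label{sec:collapse}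

Let $\kappa$ be inaccessible in $V$. We want to make $\kappa=\omega_2$. A $\sigma$-closed collapse alone would force CH, which Example~\ref{ex:CH} rules out. Lemma~\ref{lem:lindelof} indicates the cure: each collapse should be performed in an extension by new Cohen reals, and over every intermediate model the rest of the forcing should be absorbed by a Cohen real, a $\sigma$-closed poset and further Cohen forcing. The following poset of Mitchell type has this property.

For $p\in\mathbb C_\kappa$ and $B\subseteq\kappa$ let $p{\restriction}B$ be the restriction of $p$ to $B\times\omega\times\omega$. For $\omega_1\le\alpha<\kappa$ let $T_\alpha$ be a set of $\mathbb C_{\alpha+1}$-names, each forced by $1$ to be a function from a countable ordinal to $\alpha$, containing a forced-equal copy of every such name. Since $\mathbb C_{\alpha+1}$ is ccc, such a name is determined by countably many countable antichains labeled by ordinals below $\alpha$, so we may take $|T_\alpha|\le|\alpha|^\omega<\kappa$. Names that we define below by cases are understood to be replaced by their copies in $T_\alpha$. Let $\mathbb T$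 be the set of functions $q$ with countable domain $\operatorname{dom}q\subseteq[\omega_1,\kappa)$ and $q(\alpha)\in T_\alpha$, where $q'\le q$ if $\operatorname{dom}q'\supseteq\operatorname{dom}q$ and $1\Vdash q'(\alpha)\supseteq q(\alpha)$ for $\alpha\in\operatorname{dom}q$. Let $\mathbb T_{<\eta}$ and $\mathbb T_{\ge\eta}$ consist of the $q$ with domain contained in $\eta$ and in $[\eta,\kappa)$. The poset $\mathbb T_{<\eta}$ is $\sigma$-closed for $\eta\le\kappa$: take the union of the domains and names for the unions of the values.

Let $\mathbb M$ be the set $\mathbb C_\kappa\times\mathbb T$ with the order: $(p',q')\le(p,q)$ if $p'\supseteq p$, $\operatorname{dom}q'\supseteq\operatorname{dom}q$, and $p'{\restriction}(\alpha+1)\Vdash q'(\alpha)\supseteq q(\alpha)$ for $\alpha\in\operatorname{dom}q$. For $\eta\le\mu\le\kappa$ let $\mathbb M(\mu,\eta)$ be the suborder on $\mathbb C_\mu\times\mathbb T_{<\eta}$, and put $\mathbb M_\eta=\mathbb M(\eta,\eta)$. The \emph{Cohen part} of a filter $G$ is $\{p:(p,\emptyset)\in G\}$.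

For $q,q'\in\mathbb T$ with $\operatorname{dom}q\subseteq\operatorname{dom}q'$ define $q'\wedge q\in\mathbb T$ on $\operatorname{dom}q'$ as follows: for $\alpha\in\operatorname{dom}q$, $(q'\wedge q)(\alpha)$ names $q'(\alpha)$ if $q'(\alpha)\supseteq q(\alpha)$ and names $q(\alpha)$ otherwise; elsewhere $q'\wedge q$ agrees with $q'$. Then $q'\wedge q\le q$ in $\mathbb T$, and every condition forcing $q'(\alpha)\supseteq q(\alpha)$ forces $(q'\wedge q)(\alpha)=q'(\alpha)$.

\begin{lemma}\label{lem:term}
Let $\eta\le\mu\le\kappa$, let $G'$ be $\mathbb M(\mu,\eta)$-generic over $V$, and let $E$ be its Cohen part. In a generic extension of $V[G']$ there is $H$ such that $E\times H$ is $\mathbb C_\mu\times\mathbb T_{<\eta}$-generic over $V$ and $V[G']\subseteq V[H][E]$. The models $V$, $V[G']$, $V[H]$, $V[H][E]$ have the same $\omega_1$. Every $\omega$-sequence of elements of $V$ in $V[G']$ lies in $V[E]$, and every countable set of ordinals in $V[G']$ is contained in a countable set of $V$.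
\end{lemma}

\begin{proof}
The identity map from the product $\mathbb C_\mu\times\mathbb T_{<\eta}$ to $\mathbb M(\mu,\eta)$ preserves order. If $(p',q')\le(p,q)$ in $\mathbb M(\mu,\eta)$, then $(p',q'\wedge q)\le(p,q)$ in the product and $(p',q'\wedge q)\le(p',q')$ in $\mathbb M(\mu,\eta)$. So the identity is a projection. By (F5) and (F1) there is a generic $E'\times H$ for the product whose upward closure in $\mathbb M(\mu,\eta)$ is $G'$. Since $(p,q)\le(p',\emptyset)$ means $p\supseteq p'$, we get $E'=E$.

The poset $\mathbb T_{<\eta}$ is $\sigma$-closed in $V$ and $\mathbb C_\mu$ is ccc in $V[H]$, so $\omega_1$ is preserved in $V[H][E]$ and in the intermediate models. An $\omega$-sequence $\sigma\in V[H][E]$ of elements of $V$ is computed from $E$ and a sequence in $V[H]$ of countable antichains of $\mathbb C_\mu$ labeled by the possible values of $\sigma(n)$. This sequence is coded by an $\omega$-sequence of elements of $V$, so it lies in $V$ by (F4), and $\sigma\in V[E]$. The last claim follows by (F3), as $\mathbb C_\mu$ is ccc.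
\end{proof}

From now on $G$ is $\mathbb M$-generic over $V$, $C$ is its Cohen part, $C{\restriction}B=C\cap\mathbb C_B$, and $G_\eta=G\cap\mathbb M_\eta$. We write $c_\eta$ also for the filter $C{\restriction}\{\eta\}$, which it determines.

\begin{lemma}\label{lem:mitchell}
\begin{enumerate}
\item[(1)] If $\eta\le\kappa$ is inaccessible in $V$, then $\mathbb M_\eta$ is $\eta$-cc.
\item[(2)] For $\eta\le\mu\le\kappa$, $G\cap\mathbb M(\mu,\eta)$ is $\mathbb M(\mu,\eta)$-generic over $V$. For $\eta<\kappa$, $c_\eta$ is $\mathbb C_{\{\eta\}}$-generic over $V[G_\eta]$, $V[G\cap\mathbb M(\eta+1,\eta)]=V[G_\eta][c_\eta]$, and $\kappa$ is inaccessible in $V[G_\eta]$.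
\item[(3)] In $V[G]$ there are surjections $h_\alpha:\omega_1\to\alpha$ for $\omega_1\le\alpha<\kappa$ such that $\langle h_\alpha:\omega_1\le\alpha<\eta\rangle\in V[G_\eta]$ for all $\eta\le\kappa$. Hence $\kappa=\omega_2$ in $V[G]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The support of $(p,q)$ is the countable set of $\alpha$ that occur in $\operatorname{dom}q$ or as first coordinates in $\operatorname{dom}p$. Since $\lambda^\omega<\eta$ for $\lambda<\eta$, the $\Delta$-system lemma for countable sets shows that among $\eta$ many conditions there are $\eta$ many whose supports form a $\Delta$-system, with a countable root $R\subseteq\eta$. There are countably many possibilities for $p{\restriction}R$ and at most $(\sup_{\alpha\in R}|T_\alpha|)^\omega<\eta$ many for $q{\restriction}R$. So two conditions agree on $R$, and their coordinatewise union is a common extension.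

(2) The map $(p,q)\mapsto(p{\restriction}\mu,q{\restriction}\eta)$ is a projection of $\mathbb M$ to $\mathbb M(\mu,\eta)$: it preserves order since $\alpha+1\le\mu$ for $\alpha<\eta$, and if $(p',q')\le(p{\restriction}\mu,q{\restriction}\eta)$ in $\mathbb M(\mu,\eta)$, then $(p'\cup p{\restriction}[\mu,\kappa),q'\cup q{\restriction}[\eta,\kappa))$ is below $(p,q)$ and restricts to $(p',q')$. As $(p,q)\le(p{\restriction}\mu,q{\restriction}\eta)$, the filter given by (F5) is $G\cap\mathbb M(\mu,\eta)$. For $\alpha<\eta$ the order at $\alpha$ refers only to $p'{\restriction}(\alpha+1)$, so $\mathbb M(\eta+1,\eta)\cong\mathbb M_\eta\times\mathbb C_{\{\eta\}}$, and (F1) applies. Finally $|\mathbb M_\eta|<\kappa$, so (F6) applies.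

(3) Let $h_\alpha$ be the union of the values $q(\alpha)^{C{\restriction}(\alpha+1)}$ over all $(p,q)\in G_{\alpha+1}$ with $\alpha\in\operatorname{dom}q$. Two such values are extended by the value at a common extension in $G_{\alpha+1}$, so $h_\alpha$ is a function. Given $(p,q)$, $\zeta<\omega_1$ and $\gamma<\alpha$, let $q'$ agree with $q$ off $\alpha$ and let $q'(\alpha)$ name an extension of $q(\alpha)$ (or of $\emptyset$) with $\zeta$ in its domain and $\gamma$ in its range; then $(p,q')\le(p,q)$. By density $h_\alpha$ maps $\omega_1$ onto $\alpha$. The definition is uniform in $G_\eta$. By (1) and Lemma~\ref{lem:term}, $\kappa$ and $\omega_1$ are preserved.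
\end{proof}

\begin{lemma}\label{lem:factor}
Let $\omega_1\le\eta<\kappa$, $N=V[G_\eta][c_\eta]$ and $C'=C{\restriction}(\eta,\kappa)$. There is a poset $\mathbb K\in N$, $\sigma$-closed in $N$, with the following property. If $\mathbb Q\in V[G]$ is a poset and $g$ is $\mathbb Q$-generic over $V[G]$, then in a generic extension of $V[G][g]$ there is $h$ such that $C'\times h$ is $\mathbb C_{(\eta,\kappa)}\times\mathbb K$-generic over $N$, $V[G]\subseteq N[h][C']$, and $g$ is $\mathbb Q$-generic over $N[h][C']$.
\end{lemma}

\begin{proof}
Let $\mathbb M^+=\mathbb M(\eta+1,\eta)$, $G^+=G\cap\mathbb M^+$ and $E=C{\restriction}(\eta+1)$, so $N=V[G^+]$ and $E$ is the Cohen part of $G^+$. In $V[E]$ define a preorder $\le^*$ on the set $\mathbb C_{(\eta,\kappa)}\times\mathbb T_{\ge\eta}\in V$: $(p',q')\le^*(p,q)$ if $p'\supseteq p$, $\operatorname{dom}q'\supseteq\operatorname{dom}q$, and for each $\alpha\in\operatorname{dom}q$ there is $s\in E$ such that, in $V$, $s\cup p'{\restriction}(\eta,\alpha]\Vdash_{\mathbb C_{\alpha+1}}q'(\alpha)\supseteq q(\alpha)$. It is transitive since the union of two members of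 $E$ is in $E$. Call this poset $\mathbb M^*$, and let $\mathbb K$ be $\mathbb T_{\ge\eta}$ with $q'\le_{\mathbb K}q$ if and only if $(\emptyset,q')\le^*(\emptyset,q)$.

\emph{$V[G]$ is an $\mathbb M^*$-generic extension of $N$.} Define $\iota:\mathbb M\to\mathbb M^+*\dot{\mathbb M}^*$ by
\[
\iota(p,q)=\bigl((p{\restriction}(\eta+1),q{\restriction}\eta),\ (p{\restriction}(\eta,\kappa),q{\restriction}[\eta,\kappa))\bigr),
\]
where the second coordinate stands for its canonical name. The range is dense: extend the first coordinate of a given condition to some $(p_1,q_1)$ that decides the second coordinate as $(p_2,q_2)$, and consider $\iota(p_1\cup p_2,q_1\cup q_2)$. If $(p',q')\le(p,q)$, then $\iota(p',q')\le\iota(p,q)$, with $s=p'{\restriction}(\eta+1)$ as the witness for every $\alpha\ge\eta$. Conversely let $\iota(p',q')\le\iota(p,q)$. Then $p'\supseteq p$, $\operatorname{dom}q'\supseteq\operatorname{dom}q$, and the requirement of $\mathbb M$ holds at $\alpha<\eta$. Suppose that it fails at $\alpha\ge\eta$, so some $s_1\le p'{\restriction}(\alpha+1)$ in $\mathbb C_{\alpha+1}$ forces $q'(\alpha)\not\supseteq q(\alpha)$.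 The condition $(s_1{\restriction}(\eta+1),q'{\restriction}\eta)$ extends the first coordinate of $\iota(p',q')$. In a generic extension containing it, there is a witness $s$ for $\alpha$, and $s$ is compatible with $s_1{\restriction}(\eta+1)$. Then $s\cup s_1$ extends both $s_1$ and $s\cup p'{\restriction}(\eta,\alpha]$, which is a contradiction. So $\iota$ is an order embedding with dense range, and $G$ is the preimage of a generic filter on $\mathbb M^+*\dot{\mathbb M}^*$. Since $\iota(m)=(m,1)$ for $m\in\mathbb M^+$ and $\iota(p,\emptyset)=(1,(p,\emptyset))$ for $p\in\mathbb C_{(\eta,\kappa)}$, this filter is $G^+*G^*$, where $G^*$ is $\mathbb M^*$-generic over $N$ with Cohen part $C'$, and $V[G]=N[G^*]$.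

\emph{$\mathbb K$ is $\sigma$-closed in $N$.} Let $\langle q_n:n<\omega\rangle\in N$ be $\le_{\mathbb K}$-descending. By Lemma~\ref{lem:term} for $\mathbb M^+$ it lies in $V[E]$. Let $\dot\sigma\in V$ be a $\mathbb C_{\eta+1}$-name for it, forced by $1$ to be an $\omega$-sequence in $\mathbb T_{\ge\eta}$. Each $\dot\sigma(n)$ has countably many possible values, so the union $d\in V$ of the domains of all these values is a countable subset of $[\eta,\kappa)$. For $\alpha\in d$ let $q(\alpha)$ be a $\mathbb C_{\alpha+1}$-name for the following function: consider the values of the names $\dot\sigma(n)(\alpha)$, for those $n$ with $\alpha\in\operatorname{dom}\dot\sigma(n)$; take their union if they increase with $n$, and $\emptyset$ otherwise. Then $q\in\mathbb T_{\ge\eta}$. Fix $n$ and let $s\in E$ force that $\dot\sigma$ is $\le_{\dot{\mathbb K}}$-descending and $\dot\sigma(n)=q_n$. Let $\alpha\in\operatorname{dom}q_n$ and let $E_1\ni s$ be $\mathbb C_{\alpha+1}$-generic over $V$. The witnesses for $\dot\sigma(m+1)\le_{\dot{\mathbb K}}\dot\sigma(m)$ at $\alpha$ belong to $E_1\cap\mathbb C_{\eta+1}$, so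 the values increase in $V[E_1]$. Hence $s\Vdash q(\alpha)\supseteq q_n(\alpha)$, and $q\le_{\mathbb K}q_n$.

\emph{The identity $\mathbb C_{(\eta,\kappa)}\times\mathbb K\to\mathbb M^*$ is a projection in $N$.} It preserves order. If $(p',q')\le^*(p,q)$, then $q'\wedge q\le_{\mathbb K}q$ with witness $s=\emptyset$, and $(p',q'\wedge q)\le^*(p',q')$ with the witnesses of $(p',q')\le^*(p,q)$ at $\alpha\in\operatorname{dom}q$.

Now force over $V[G][g]$ with the quotient $(\mathbb C_{(\eta,\kappa)}\times\mathbb K)/G^*$, which lies in $N[G^*]=V[G]$. By (F5) the generic filter is $\mathbb C_{(\eta,\kappa)}\times\mathbb K$-generic over $N$ and its upward closure in $\mathbb M^*$ is $G^*$. So it has the form $C'\times h$, and $N[h][C']=V[G][C'\times h]$. As $\mathbb Q$ and the quotient are both in $V[G]$, (F1) shows that $g$ is $\mathbb Q$-generic over $V[G][C'\times h]$.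
\end{proof}

\section{The two models}\label{sec:models}

\subsection*{The common construction}
Let $\kappa$, $G$, $C$ be as in Section~\ref{sec:collapse}. A \emph{scheme} consists of a set $I\in V$, $I\subseteq[\omega_1,\kappa)$, and a family $\langle\alpha^i:i\in I\rangle\in V[G]$ of functions on $\omega_1$ such that
\begin{itemize}
\item[(B1)] $\alpha^i_\beta<i$ and $e(\alpha^i_\beta)=\beta$ for all $i\in I$ and $\beta<\omega_1$;
\item[(B2)] if $i\ne i'$, then $\alpha^i_\beta\ne\alpha^{i'}_\beta$ for all but countably many $\beta$;
\item[(B3)] $\langle\alpha^i:i\in I\cap\eta\rangle\in V[G_\eta]$ for all $\eta\le\kappa$.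
\end{itemize}
Fix a scheme and put
\[
w^i_\beta=c_{\alpha^i_\beta}\circ t_\beta,\qquad z^i=c_i(0),\qquad\mathbb Q^i=\mathbb Q(w^i,z^i).
\]
The candidates $w^i_\beta$ come from Cohen functions below $i$, while $z^i$ appears only at stage $i$; these are the two things that Lemma~\ref{lem:destroy} asks for. Let $\mathbb Q$, $\mathbb Q_{<\eta}$, $\mathbb Q_{\ge\eta}$ be the finite support products of the $\mathbb Q^i$ over $i\in I$, $i\in I\cap\eta$, $i\in I\setminus\eta$. Then $\mathbb Q\cong\mathbb Q_{<\eta}\times\mathbb Q_{\ge\eta}$, conditions are elements of $V$, and $\mathbb Q_{<\eta}\in V[G_\eta]$ by (B1) and (B3). Let $g$ be $\mathbb Q$-generic over $V[G]$, $g_{<\eta}=g\cap\mathbb Q_{<\eta}$, $g_{\ge\eta}=g\cap\mathbb Q_{\ge\eta}$. By (F1), $g_{<\eta}$ is $\mathbb Q_{<\eta}$-generic over $V[G]$, hence over $V[G_\eta]$. For $\eta\le\kappa$ let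
\[
W_\eta=V[G_\eta][g_{<\eta}],\qquad Y_\eta=X\cap W_\eta .
\]
The $W_\eta$ increase with $\eta$, and $W_\kappa=V[G][g]$ is the final model.

\begin{lemma}\label{lem:ccc}
In $V[G]$, the posets $\mathbb Q$ and $\mathbb Q_{<\eta}\times\mathbb Q_{\ge\eta}\times\mathbb Q_{\ge\eta}$ are ccc. In $V[G_\eta]$, $\mathbb Q_{<\eta}$ is ccc. All $W_\eta$ have the same $\omega_1$ as $V$, and $\kappa=\omega_2$ in $W_\kappa$.
\end{lemma}

\begin{proof}
Let $V[G]\subseteq V[H][C]$ be as in Lemma~\ref{lem:term}. Apply Proposition~\ref{prop:main}(1) with $N=V[H]$, $A=\kappa$ and the generic $C$; (S1) and (S2) hold by (B1) and (B2). For $J$ take $I$, $I\cap\eta$, or the disjoint union of $I\cap\eta$ and two copies of $I\setminus\eta$, with the natural map $\pi$. So the three posets are ccc in $V[H][C]$. By (F3) they are ccc in the submodels that contain them.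
\end{proof}

\begin{lemma}\label{lem:filtration}
\begin{enumerate}
\item[(1)] If $\eta\le\kappa$ is inaccessible in $V$, then $Y_\eta=\bigcup_{\eta'<\eta}Y_{\eta'}$.
\item[(2)] In $W_\kappa$: $|Y_\eta|=\omega_1$ for $\eta<\kappa$, every $Z\in[X]^{\omega_1}$ is contained in some $Y_\eta$ with $\eta<\kappa$, and $2^{\omega_1}=\omega_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $x\in Y_\eta$, with a $\mathbb Q_{<\eta}$-name $\dot x\in V[G_\eta]$ forced to be a point of $X$. In $V[G_\eta]$ choose for each $\zeta<\omega_1$ a maximal antichain $B_\zeta$ of conditions deciding $\dot x(\zeta)$; it is countable by Lemma~\ref{lem:ccc}. Let $b:\omega_1\to V$ enumerate the triples $(\zeta,\rho,\varepsilon)$ with $\rho\in B_\zeta$ and $\rho\Vdash\dot x(\zeta)=\varepsilon$. By Lemma~\ref{lem:mitchell}(1), $\eta>\omega_1$ is regular in $V[G_\eta]$, so all these $\rho$ lie in $\mathbb Q_{<\eta_0}$ for some $\eta_0<\eta$. Let $\dot b\in V$ be an $\mathbb M_\eta$-name for $b$, forced to be a function $\omega_1\to V$. Maximal antichains deciding the values $\dot b(\zeta)$ have size less than $\eta$ and conditions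 have countable support, so $\omega_1$ many such antichains lie in $\mathbb M_{\eta_1}$ for some $\eta_1<\eta$. Then $b\in V[G_{\eta_1}]$. With $\eta'=\max(\eta_0,\eta_1)$, $x(\zeta)=\varepsilon$ holds if and only if $(\zeta,\rho,\varepsilon)\in\operatorname{ran}b$ for some $\rho\in g_{<\eta'}$. So $x\in W_{\eta'}$.

(2) For $\eta<\kappa$, $\kappa$ is inaccessible in $V[G_\eta]$ and $\mathbb Q_{<\eta}$ has size at most $|\eta|+\omega_1<\kappa$ there. By (F6), $2^{\omega_1}<\kappa$ in $W_\eta$, so $|Y_\eta|\le\omega_1$ in $W_\kappa$; and $Y_\eta$ contains the characteristic functions of all singletons $\{\zeta\}$, $\zeta<\omega_1$. By (1) for $\eta=\kappa$, $X$ is the increasing union of the $Y_\eta$, $\eta<\omega_2$. The remaining claims follow from the regularity of $\omega_2$ and Cantor's theorem.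
\end{proof}

The set $Y_\eta$ is compact in $W_\eta$. To see what is left of this in $W_\kappa$, we pass to a larger model that is reached from $W_\eta$ in steps covered by our preservation results.

\begin{lemma}\label{lem:aux}
Let $\omega_1\le\eta<\kappa$ and $C'=C{\restriction}(\eta,\kappa)$. There is a model $N'\supseteq W_\eta$ with the same $\omega_1$ such that
\begin{enumerate}
\item[(1)] $Y_\eta$ is Lindel\"of in $N'$;
\item[(2)] $C'$ is $\mathbb C_{(\eta,\kappa)}$-generic over $N'$, and $V[G][g_{<\eta}]\subseteq N'[C']$;
\item[(3)] $g_{\ge\eta}$ is $\mathbb Q_{\ge\eta}$-generic over $N'[C']$, and $W_\kappa\subseteq N'[C'][g_{\ge\eta}]$.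
\end{enumerate}
\end{lemma}

\begin{proof}
Take $N$, $\mathbb K$, $h$ from Lemma~\ref{lem:factor} for $\mathbb Q$ and $g$, and let $N'=N[h][g_{<\eta}]$. Since $g$ is $\mathbb Q_{<\eta}\times\mathbb Q_{\ge\eta}$-generic over $N[h][C']$, (F1) shows that $g_{<\eta}$ is generic over $N[h][C']$ and $g_{\ge\eta}$ is generic over $N[h][C'][g_{<\eta}]=N'[C']$. With $V[G]\subseteq N[h][C']$ this gives (3) and the inclusion in (2). The filter $C'$ is generic over $N[h]$ and $\mathbb Q_{<\eta}\in N[h]$, so by (F1) $C'$ is generic over $N[h][g_{<\eta}]$. For (1) let $W=V[G_\eta]$. The poset $\mathbb C_{\{\eta\}}$ is a copy of $\mathbb D$, $c_\eta$ is generic for it over $W$, and by (F2) $\mathbb K$ has a name $\dot{\mathbb K}\in W$ that $1$ forces to be $\sigma$-closed. As $g_{<\eta}$ is generic over $W[c_\eta][h]$ for $\mathbb Q_{<\eta}\in W$, the filter $g_{<\eta}\times(c_\eta*h)$ is generic over $W$ for $\mathbb Q_{<\eta}\times(\mathbb C_{\{\eta\}}*\dot{\mathbb K})$. Since $\mathbb Q_{<\eta}$ is ccc in $W$, Lemma~\ref{lem:lindelof} shows that $N'=W[g_{<\eta}][c_\eta][h]$ has the same $\omega_1$ and that $Y_\eta=X\cap W[g_{<\eta}]$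 is Lindel\"of in $N'$.
\end{proof}

\begin{lemma}\label{lem:inO}
For $\omega_1\le\eta<\kappa$, $Y_\eta\in\mathcal O$ in $W_\kappa$.
\end{lemma}

\begin{proof}
Let $x\in X\cap W_\kappa$ have all restrictions $x{\restriction}\alpha$, $\alpha<\omega_1$, in $W_\eta$. We move $x$ down in three steps. By Lemma~\ref{lem:ccc} and (F3), $\mathbb Q_{\ge\eta}\times\mathbb Q_{\ge\eta}$ is ccc in $V[G][g_{<\eta}]\supseteq W_\eta$, and $W_\kappa=V[G][g_{<\eta}][g_{\ge\eta}]$; so $x\in V[G][g_{<\eta}]$ by Lemma~\ref{lem:fresh}. Let $N'$ be as in Lemma~\ref{lem:aux}. Then $x\in N'[C']$, the square of $\mathbb C_{(\eta,\kappa)}$ is ccc in $N'$, and $W_\eta\subseteq N'$; so $x\in N'$ by Lemma~\ref{lem:fresh}. Since $X\cap W_\eta$ is Lindel\"of in $N'$, Lemma~\ref{lem:models}(3) gives $x\in W_\eta$. Now apply Lemma~\ref{lem:models}(2) and Lemma~\ref{lem:filtration}(2).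
\end{proof}

The next two lemmas say when the Lindel\"of property is lost and when it survives.

\begin{lemma}\label{lem:notL}
Let $i\in I$ and $Y\in W_\kappa$ satisfy $X\cap V[c_{\alpha^i_\beta}]\subseteq Y\subseteq Y_i$ for all $\beta<\omega_1$. Then $Y$ is not Lindel\"of in $W_\kappa$.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:destroy} with $W=V[G][g_{<i}]\supseteq W_i$ and $W'=W_\kappa$. By (F1) the $i$-th coordinate of $g$ is $\mathbb Q^i$-generic over $W$. A $\beta$-variant of $w^i$ is defined from $c_{\alpha^i_\beta}$, $t_\beta$, a finite subset of $\beta$ and finitely many eventually zero reals, so it lies in $V[c_{\alpha^i_\beta}]$ and hence in $Y$. It remains to see that $z^i\notin W_i$, for then $z^i\ne y^{(\xi)}$ for all $y\in Y\subseteq W_i$. The filter $c_i$ is $\mathbb C_{\{i\}}$-generic over $V[G_i]$, and $g_{<i}$ is generic over $V[G]\supseteq V[G_i][c_i]$ for $\mathbb Q_{<i}\in V[G_i]$. By (F1), $c_i$ is generic over $V[G_i][g_{<i}]=W_i$. For each real of $W_i$ the conditions that force $c_i(0)$ to differ from it are dense, so $z^i=c_i(0)\notin W_i$.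
\end{proof}

\begin{lemma}\label{lem:inL}
Let $\omega_1\le\eta<\kappa$, and suppose that for every $i\in I\setminus\eta$, $\alpha^i_\beta>\eta$ for all but countably many $\beta$. Then $Y_\eta\in\mathcal L$ in $W_\kappa$.
\end{lemma}

\begin{proof}
Let $N'$, $C'$ be as in Lemma~\ref{lem:aux}. Apply Proposition~\ref{prop:main} to $N'$, $A=(\eta,\kappa)$, the generic $C'$, and the index set $I\setminus\eta$ in the role of both $I$ and $J$, with $\pi$ the identity. The family $\langle(\alpha^i,w^i,z^i):i\in I\setminus\eta\rangle$ lies in $V[G]\subseteq N'[C']$. Condition (S1) holds by (B1) and the hypothesis, and (S2) is (B2). Thus $N'[C'][g_{\ge\eta}]$ has the same $\omega_1$ and $Y_\eta$ is Lindel\"of there. By Lemma~\ref{lem:models}(1) it is Lindel\"of in the submodel $W_\kappa$.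
\end{proof}

\subsection*{A global failure: proof of Theorem~\ref{thm:A}}
To destroy all large $Y$ at once, we take all candidates $w^i_\beta$ from a fixed bounded set of Cohen functions, so that one set $Z$ contains all variants. Cofinally many factors are still needed, because $\mathbb Q^i$ acts only on subsets of $Y_i$. By (B2) we then need $\omega_2$ many pairwise eventually different functions $\alpha^i$ with values below a fixed ordinal; they come from a sequence of functions $\omega_1\to\omega_1$ that increases modulo countable sets.

\begin{proof}[Proof of Theorem~\ref{thm:A}]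
Let $\kappa$ be inaccessible in $V$, let $\lambda=\omega_1\cdot\omega_1$ be the ordinal product, and let $I=[\lambda,\kappa)$. In $V[G]$ define, by recursion on $i\in I$,
\[
\nu^i_\beta=\sup\{\nu^{h_i(\zeta)}_\beta+1:\zeta<\beta,\ h_i(\zeta)\in I\},\qquad\alpha^i_\beta=\omega_1\nu^i_\beta+\beta\qquad(\beta<\omega_1).
\]
The recursion is legitimate as $h_i(\zeta)<i$. By induction $\nu^i_\beta<\omega_1$, being a supremum of countably many countable ordinals; so $\alpha^i_\beta<\lambda\le i$ and (B1) holds. If $i'<i$ are in $I$, then $i'=h_i(\zeta)$ for some $\zeta$, and $\nu^{i'}_\beta<\nu^i_\beta$ for $\beta>\zeta$; this gives (B2). (B3) follows from Lemma~\ref{lem:mitchell}(3).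

Work in $W_\kappa$. By Lemmas~\ref{lem:filtration} and \ref{lem:inO}, $\mathcal O$ is cofinal, hence stationary by Lemma~\ref{lem:cofinal}. Let $Y\in[X]^{\omega_1}$ contain $Y_\lambda$. By Lemma~\ref{lem:filtration}, $Y\subseteq Y_i$ for some $i\in I$. Since $\alpha^i_\beta<\lambda$, we have $X\cap V[c_{\alpha^i_\beta}]\subseteq Y_\lambda\subseteq Y$, and Lemma~\ref{lem:notL} gives $Y\notin\mathcal L$. So the club $\{Y:Y\supseteq Y_\lambda\}$ misses $\mathcal L$, and $0\equiv\mathcal L<\mathcal O$.
\end{proof}

\subsection*{A local failure: proof of Theorem~\ref{thm:B}}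
Now $\mathbb Q^i$ should destroy $Y_i$ and spare $Y_\eta$ for $\eta<i$. By Lemmas~\ref{lem:notL} and \ref{lem:inL} this is achieved if the ordinals $\alpha^i_\beta$ stay below $i$ and converge to $i$. To find the sets $Y_i$, $i\in I$, in a given club, we need the continuity of Lemma~\ref{lem:filtration}(1) at the points of $I$ and the stationarity of $I$. This is where the Mahlo cardinal enters: recall that an inaccessible $\kappa$ is \emph{Mahlo} if the set of inaccessible cardinals below $\kappa$ is stationary in $\kappa$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]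
Let $\kappa$ be Mahlo in $V$ and let $I$ be the set of $i<\kappa$ that are inaccessible in $V$. In $V[G]$ put, for $i\in I$ and $\beta<\omega_1$,
\[
\nu^i_\beta=\sup\{h_i(\zeta):\zeta<\beta\},\qquad\alpha^i_\beta=\omega_1\nu^i_\beta+\beta .
\]
By Lemma~\ref{lem:term} the set $h_i[\beta]$ is covered by a countable set of $V$, and $i$ is regular and uncountable in $V$; so $\nu^i_\beta<i$. As $i>\omega_1$ is a cardinal of $V$, it is closed under ordinal addition and multiplication, so $\alpha^i_\beta<i$, and (B1) holds. Since $h_i$ is onto $i$, $\nu^i$ is nondecreasing and cofinal in $i$, and $\alpha^i_\beta\ge\nu^i_\beta$. Hence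
\begin{equation}\label{eq:converge}
\text{for each }\eta<i,\ \alpha^i_\beta>\eta\text{ for all but countably many }\beta.
\end{equation}
For $i'<i$ in $I$ this gives $\alpha^i_\beta>i'>\alpha^{i'}_\beta$ for all but countably many $\beta$, which is (B2). (B3) follows from Lemma~\ref{lem:mitchell}(3). Work in $W_\kappa$, where $2^{\omega_1}=\omega_2$ by Lemma~\ref{lem:filtration}.

\emph{$\mathcal L$ is stationary.} Let $\eta\in[\omega_1,\kappa)\setminus I$. Every $i\in I\setminus\eta$ is then strictly above $\eta$, so \eqref{eq:converge} and Lemma~\ref{lem:inL} give $Y_\eta\in\mathcal L$. All successor ordinals lie outside $I$, so $\mathcal L$ is cofinal by Lemma~\ref{lem:filtration}(2), and stationary by Lemma~\ref{lem:cofinal}.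

\emph{$\mathcal O\setminus\mathcal L$ is stationary.} For $i\in I$, $Y_i\in\mathcal O$ by Lemma~\ref{lem:inO}. Since $\alpha^i_\beta<i$, we have $V[c_{\alpha^i_\beta}]\subseteq W_i$, so $Y_i\notin\mathcal L$ by Lemma~\ref{lem:notL}. Let $\mathcal C\subseteq[X]^{\omega_1}$ be club. Build an increasing sequence $\langle Z_\xi:\xi<\omega_2\rangle$ in $\mathcal C$ with $Z_{\xi+1}\supseteq Z_\xi\cup Y_\xi$ and $Z_\xi=\bigcup_{\xi'<\xi}Z_{\xi'}$ for limit $\xi$; the latter set is in $\mathcal C$ since it is the union of a chain of length $\operatorname{cf}\xi\le\omega_1$. Choose $k(\xi)<\kappa$ with $Z_\xi\subseteq Y_{k(\xi)}$. The set $I$ is stationary in $V$, remains so in $V[G]$ as $\mathbb M$ is $\kappa$-cc, and remains so in $W_\kappa$ as $\mathbb Q$ is ccc. The ordinals closed under $k$ form a club in $\kappa$, so some $i\in I$ is closed under $k$. Then $Z_i=\bigcup_{\xi<i}Z_\xi=\bigcup_{\xi<i}Y_\xi=Y_i$ by Lemma~\ref{lem:filtration}(1), and $Y_i\in\mathcal C\cap(\mathcal O\setminus\mathcal L)$.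

By Lemma~\ref{lem:approx}, $0<\mathcal L<\mathcal O$.
\end{proof}

\section{Lower bounds in the constructible universe}\label{sec:lower}

We prove Theorem~\ref{thm:C}. Three standard facts are used. First, $\mathbf L$ satisfies GCH, and if $\gamma$ is an uncountable cardinal of $\mathbf L$, then $\mathbf L_\gamma$ contains every constructible set whose transitive closure has size less than $\gamma$ in $\mathbf L$. Second (condensation), if $\theta$ is a limit ordinal and $(M,\in,A\cap M)\prec(\mathbf L_\theta[A],\in,A\cap\mathbf L_\theta[A])$, then the transitive collapse of $M$ is $\mathbf L_\gamma[\bar A]$ for some $\gamma$, where $\bar A$ is the image of $A\cap M$. Third, G\"odel's pairing function gives a constructible bijection $\Gamma:\omega_1\times\omega_1\to\omega_1$. In this section $\omega_1$ and $\omega_2$ are the cardinals of the universe $V$.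

Part (1) is Example~\ref{ex:CH} carried out inside an inner model that has few countable binary sequences but many subsets of $\omega_1$.

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Suppose that $\omega_2$ is not inaccessible in $\mathbf L$. It is a regular uncountable cardinal of $\mathbf L$, and by GCH it cannot be a limit cardinal there; so $\omega_2=(\mu^+)^{\mathbf L}$ for a cardinal $\mu$ of $\mathbf L$. Since $\omega_1<\omega_2$ is a cardinal of $\mathbf L$, we have $\omega_1\le\mu<\omega_2$. Let $A\subseteq\omega_1$ be the image under $\Gamma$ of a well-order of $\omega_1$ of type $\mu$. In $\mathbf L[A]$ there is a surjection $\omega_1\to\mu$, and $\mathbf L$ has surjections $\mu\to\varepsilon$ for $0<\varepsilon<\omega_2$. So $\omega_2$ is the successor cardinal of $\omega_1$ in $\mathbf L[A]$, and Cantor's theorem in $\mathbf L[A]$ gives $|X\cap\mathbf L[A]|\ge\omega_2$.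

Let $t\in2^\alpha\cap\mathbf L[A]$, $\alpha<\omega_1$, say $t\in\mathbf L_\theta[A]$ with $\theta>\omega_1$ a limit. Take a countable elementary submodel $M\ni t$ as in the condensation fact such that $\delta=M\cap\omega_1$ is an ordinal. The collapse is the identity on $\delta>\alpha$, so it fixes $t$ and sends $A\cap M$ to $A\cap\delta$. Hence $t\in\mathbf L_\gamma[A\cap\delta]$ with $\gamma,\delta<\omega_1$. There are $\omega_1$ such pairs $(\gamma,\delta)$ and each $\mathbf L_\gamma[A\cap\delta]$ is countable. So $Z=\{t^\frown0:t\in2^{<\omega_1}\cap\mathbf L[A]\}$ has size at most $\omega_1$, and exactly $\omega_1$ as it contains the characteristic functions of singletons.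

The set $Z$ approximates every $x\in X\cap\mathbf L[A]$. If $Z\subseteq Y\in\mathcal O$, then $X\cap\mathbf L[A]\subseteq Y$ by Lemma~\ref{lem:approx}(1), contradicting $|Y|=\omega_1$. So the club $\{Y:Y\supseteq Z\}$ misses $\mathcal O$, and $0\equiv\mathcal O$.
\end{proof}

For (2), the hypothesis $2^{\omega_1}=\omega_2$ translates the problem to subsets of $\omega_2$. The stationarity of $\mathcal L$ pushes $\mathcal O\setminus\mathcal L$ to levels $\delta$ of cofinality $\omega_1$, and at such a level membership in $\mathcal O$ says that the level cannot approximate a cofinal map $\omega_1\to\delta$. A constructible witness to the singularity of $\delta$ would provide such an approximation.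

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $\langle x_\nu:\nu<\omega_2\rangle$ enumerate $X$ without repetition, and let $X_\delta=\{x_\nu:\nu<\delta\}$. If $D\subseteq[\omega_1,\omega_2)$ is club in $\omega_2$, then $\{X_\delta:\delta\in D\}$ is club in $[X]^{\omega_1}$: it is cofinal as $\omega_2$ is regular, and the union of a chain of at most $\omega_1$ sets $X_\delta$, $\delta\in D$, is $X_{\delta'}$, where $\delta'\in D$ is the supremum of the indices. As $\mathcal O\setminus\mathcal L$ is stationary, $\Delta=\{\delta\in[\omega_1,\omega_2):X_\delta\in\mathcal O\setminus\mathcal L\}$ is stationary in $\omega_2$.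

Since $\mathcal L$ is cofinal, there are $Y^\nu\in\mathcal L$ and $k(\nu)<\omega_2$ with $X_\nu\subseteq Y^\nu\subseteq X_{k(\nu)}$ for $\nu<\omega_2$. If $\delta$ is a limit ordinal closed under $k$ and $\langle\nu_n:n<\omega\rangle$ is cofinal in $\delta$, then $X_\delta=\bigcup_nY^{\nu_n}\in\mathcal L$ by Lemma~\ref{lem:cofinal}. So every $\delta\in\Delta$ in the club $D_1$ of limit ordinals closed under $k$ has cofinality $\omega_1$.

As $\mathcal L\subseteq\mathcal O$, we have $0<\mathcal O$, and $\omega_2$ is inaccessible in $\mathbf L$ by (1). Thus the set $D_2$ of limit cardinals of $\mathbf L$ in $(\omega_1,\omega_2)$ is club in $\omega_2$. Let $\langle M_\delta:\delta<\omega_2\rangle$ be a continuous increasing chain of elementary submodels of $H(\omega_3)$ of size $\omega_1$ with $\omega_1\cup\delta\subseteq M_\delta$ and $\langle x_\nu:\nu<\omega_2\rangle,\Gamma\in M_0$. An element of $M_\delta$ of size at most $\omega_1$ is a subset of $M_\delta$, being the range of a function on $\omega_1$ in $M_\delta$. So $M_\delta\cap\omega_2$ is an ordinal, which is at least $\delta$ and depends continuously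 on $\delta$; hence $D_3=\{\delta:M_\delta\cap\omega_2=\delta\}$ is club. By elementarity $x_\nu\in M_\delta$ if and only if $\nu\in M_\delta$, so $M_\delta\cap X=X_\delta$ for $\delta\in D_3$.

We claim that every $\delta\in\Delta\cap D_1\cap D_2\cap D_3$ is regular in $\mathbf L$. Otherwise there is an increasing cofinal map $\varphi:\mu\to\delta$ in $\mathbf L$, with $\mu<\delta$ a limit ordinal. Then $\operatorname{cf}\mu=\operatorname{cf}\delta=\omega_1$, and since $\mu\in M_\delta$ there is an increasing cofinal $\psi:\omega_1\to\mu$ in $M_\delta$. Let $\nu<\mu$. As $\delta\in D_2$, there is an uncountable cardinal $\gamma$ of $\mathbf L$ with $\nu,\varphi(\nu)<\gamma<\delta$. The constructible set $\varphi{\restriction}\nu\subseteq\nu\times\varphi(\nu)$ lies in $\mathbf L_\gamma$. Also $\mathbf L_\gamma\in M_\delta$ and $|\mathbf L_\gamma|\le\omega_1$, so $\varphi{\restriction}\nu\in M_\delta$. The map $\tau=\varphi\circ\psi:\omega_1\to\delta$ is cofinal, and $\tau{\restriction}\alpha=(\varphi{\restriction}\psi(\alpha))\circ(\psi{\restriction}\alpha)\in M_\delta$ for all $\alpha<\omega_1$.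

Define $x\in X$ by $x(\Gamma(\zeta,\xi))=x_{\tau(\zeta)}(\xi)$. Given $\alpha<\omega_1$, let $\alpha'<\omega_1$ exceed all first coordinates of pairs in $\Gamma^{-1}[\alpha]$. Then $x{\restriction}\alpha$ is defined from $\alpha$, $\tau{\restriction}\alpha'$, $\Gamma$ and the enumeration, so $(x{\restriction}\alpha)^\frown0\in M_\delta\cap X=X_\delta$. Thus $X_\delta$ approximates $x$, and $X_\delta\in\mathcal O$ gives $x\in X_\delta\subseteq M_\delta$. Now $\tau(\zeta)$ is the unique $\nu$ with $x_\nu(\xi)=x(\Gamma(\zeta,\xi))$ for all $\xi$, so $\tau\in M_\delta$ and $\delta=\sup\operatorname{ran}\tau\in M_\delta\cap\omega_2=\delta$, a contradiction.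

Each $\delta\in\Delta\cap D_1\cap D_2\cap D_3$ is therefore a regular uncountable limit cardinal of $\mathbf L$, hence inaccessible in $\mathbf L$ by GCH. So the set of $\delta<\omega_2$ that are inaccessible in $\mathbf L$ meets every club of $\omega_2$ in $V$, in particular every constructible club. Together with the inaccessibility of $\omega_2$ in $\mathbf L$, this says that $\omega_2$ is Mahlo in $\mathbf L$.
\end{proof}

Finally, $0\equiv\mathcal L<\mathcal O$ implies $0<\mathcal O$, so part (1) and Theorem~\ref{thm:A} give the first equiconsistency in Theorem~\ref{thm:C}; part (2) and Theorem~\ref{thm:B} give the second.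

\begin{thebibliography}{1}

\bibitem{families}
\emph{On families of Lindel\"of and related subspaces of $2^{\omega_1}$},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/88987}.

\end{thebibliography}
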